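
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}

\title{Cycles of linear length in random planar graphs}


\begin{abstract}
Let $G_n$ be a uniformly random labelled planar graph on $n$ vertices. We prove the conjecture that, for some constant $c>0$, the graph $G_n$ contains a cycle of length at least $cn$ with probability tending to $1$. The pieces of $G_n$ that are attached to the rest at no more than three vertices are replaced by cliques; what remains is a $4$-connected planar graph, which is Hamiltonian by Tutte's theorem, and its Hamilton cycle lifts to $G_n$. A counting argument shows that this $4$-connected graph has linear size. The only numerical input is that the exponent $7/2$ in the Gim\'enez--Noy formula for the number of planar graphs is larger than $3$, and the proof applies to other classes of planar graphs, such as the $2$-connected ones. We also show that the longest cycle almost surely misses a positive proportion of the vertices,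 and that, for small fixed $x>0$, the probability that all cycles are shorter than $xn$ lies, up to constant factors, between two negative powers of $n$ whose exponents are of order $1/x$.
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. A \emph{random planar graph} $G_n$ is chosen uniformly from the $g_n$ labelled planar graphs on $[n]=\{1,\dots,n\}$. A property holds \emph{almost surely} (a.s.) if its probability tends to $1$ as $n\to\infty$. We write $\operatorname{circ}(G)$ for the length of a longest cycle of $G$, with $\operatorname{circ}(G)=0$ if $G$ is a forest.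

How long is the longest cycle of $G_n$? In \cite{RPG} the question is put as follows: ``We conjecture the existence of cycle of length $cn$ for some $c > 0$.'' That is, there should be a constant $c>0$ such that a.s.\ $\operatorname{circ}(G_n)\ge cn$. This is what we prove.

\begin{theorem}\label{thm:main}
There is $c>0$ with $\Pr(\operatorname{circ}(G_n)\ge cn)\to1$ as $n\to\infty$.
\end{theorem}

Linear length is the largest conceivable order, but planarity alone does not force it, not even together with $3$-connectivity.

\begin{example}\label{ex:stacked}
Let $T_0=K_4$, and obtain $T_k$ from a plane drawing of $T_{k-1}$ by placing a new vertex in every face (the outer one included) and joining it to the three vertices of that face. Then $T_k$ is a triangulation with $4\cdot3^k$ faces and $2\cdot 3^k+2$ vertices. It is $3$-connected: after deletion of at most two vertices, what is left of $T_{k-1}$ is connected by induction, and every remaining new vertex keeps a neighbor in it. Let $C$ be a cycle of $T_k$, $k\ge1$. The new vertices on $C$ are pairwise nonadjacent, so they are at most half of its vertices. The two neighbors on $C$ of a new vertex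 are adjacent in $T_{k-1}$. Hence bypassing all new vertices gives a cycle of $T_{k-1}$ of length at least $|C|/2$, unless only two old vertices remain, in which case $|C|\le4$. As $\operatorname{circ}(T_{k-1})\ge4$, we get $\operatorname{circ}(T_k)\le2\operatorname{circ}(T_{k-1})$. Thus $\operatorname{circ}(T_k)\le4\cdot2^k$, which is sublinear in the number of vertices.
\end{example}

One more degree of connectivity changes the picture completely. Recall that a graph is \emph{$4$-connected} if it has at least five vertices and no set of at most three vertices whose deletion disconnects it. By a theorem of Tutte \cite{Tutte},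
\begin{equation}\label{eq:T}
\text{every $4$-connected planar graph is Hamiltonian.}\tag{T}
\end{equation}
So the only obstructions are separators with at most three vertices, and the question becomes how much of $G_n$ is hidden behind such separators. The answer comes from enumeration. Gim\'enez and Noy \cite{GN} proved that
\begin{equation}\label{eq:GN}
g_n\sim g\,n^{-7/2}\gamma^n n!\qquad\text{with } g>0,\ \gamma>1,\tag{GN}
\end{equation}
and that the number $q_n$ of connected labelled planar graphs on $[n]$ has the same form with another positive constant in place of $g$. For Theorem~\ref{thm:main}, all that matters about the exponent is the inequality $\frac72>3$. To make this visible, we work with general classes.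

\subsection*{The general theorem}

For a set $W$ of vertices of $G$, let $N(W)=N_G(W)$ be the set of vertices outside $W$ with a neighbor in $W$; we call it the neighborhood of $W$. We treat components of a graph as vertex sets, and we call a vertex set $W$ \emph{connected in $G$} if $G[W]$ is connected. For a vertex set $N$, let $K_N$ be the complete graph on $N$, and let $G+K_N$ arise from $G$ by adding all missing edges inside $N$.

\begin{definition}\label{def:sep}
A \emph{good separation} of $G$ is a partition $V(G)=A\cup N\cup B$ with $A,B\neq\emptyset$, $|N|\le3$ and no edges between $A$ and $B$, such that some component of $G[A]$ has neighborhood (in $G$) exactly $N$ and some component of $G[B]$ has neighborhood exactly $N$. The set $N$ may be empty. We put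
\[
G_A=G[A\cup N]+K_N,\qquad G_B=G[B\cup N]+K_N .
\]
\end{definition}

The condition on components is what makes $G_A$ and $G_B$ planar when $G$ is (Lemma~\ref{lem:closure}). It cannot be dropped: let $G$ consist of $K_5$ minus an edge $xy$ and an isolated vertex $b$. With $N=\{x,y\}$ and $B=\{b\}$ we would get $G_A=K_5$.

\medskip\noindent\textbf{Hypothesis (H).} $\mathcal G$ is an isomorphism-closed class of planar graphs such that $G_A,G_B\in\mathcal G$ whenever $G\in\mathcal G$ and $(A,N,B)$ is a good separation of $G$. The number $f_n$ of graphs of $\mathcal G$ on $[n]$ satisfies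
\[
f_n\le\kappa_2n^{-\alpha}\gamma^nn!\quad(n\ge1),\qquad f_n\ge\kappa_1n^{-\alpha}\gamma^nn!\quad(n\in I),
\]
where $\alpha>3$, $\gamma,\kappa_1,\kappa_2>0$, and $I$ is an infinite set of positive integers.

\begin{theorem}\label{thm:general}
Under \textup{(H)} there is $c>0$ such that a uniform random graph from $\mathcal G$ on $[n]$, $n\in I$, has a cycle of length at least $cn$ with probability tending to $1$ as $n\to\infty$.
\end{theorem}

Theorem~\ref{thm:main} is the case of all planar graphs, with $\alpha=\frac72$ and $I=\{1,2,\dots\}$. The bounds on $f_n=g_n$ follow from \eqref{eq:GN} and $g_n\ge1$; closure is Lemma~\ref{lem:closure}(i). In Section~\ref{sec:2conn} we apply Theorem~\ref{thm:general} to $2$-connected planar graphs.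

\begin{remark}
Some lower bound on $\alpha$ is needed in Theorem~\ref{thm:general}: the class of trees satisfies everything in (H) except $\alpha>3$, and it has no cycles at all. Indeed, in a good separation of a tree, $N$ is nonempty because a tree is connected, and $|N|\ge2$ would give a cycle through the two components with neighborhood $N$. So $|N|=1$, and $G_A,G_B$ are trees. There are $n^{n-2}$ trees on $[n]$, and $n^{n-2}\sim(2\pi)^{-1/2}n^{-5/2}e^nn!$ by Stirling's formula, so $\alpha=\frac52$.
\end{remark}

\subsection*{How sharp is it?}

\begin{theorem}\label{thm:more}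
\textup{(a)} There is $\delta>0$ with $\Pr(\operatorname{circ}(G_n)\le(1-\delta)n)\to 1$.

\textup{(b)} With the constant $c$ obtained in the proof of Theorem~\ref{thm:main}: for every fixed $0<x\le c/2$,
\[
\Pr(\operatorname{circ}(G_n)<xn)=O_x\bigl(n^{-c/(32x)}\bigr).
\]

\textup{(c)} For every fixed $0<x<1$ there is $\kappa_x>0$ with
\[
\Pr(\operatorname{circ}(G_n)<xn)\ge \kappa_x\, n^{-\frac72\lfloor 1/x\rfloor}\qquad\text{for all large }n.
\]
\end{theorem}

By (a), Theorem~\ref{thm:main} gives the correct order, but it fails for every $c>1-\delta$. By (b) and (c), for fixed $x\le c/2$ the probability of $\operatorname{circ}(G_n)<xn$ lies, up to constant factors, between two negative powers of $n$, and both exponents have order $1/x$ for small $x$.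

\section{The idea in two small cases}\label{sec:idea}

\paragraph{One piece.} Take the octahedron with outer triangle $123$, inner triangle $xyz$ and further edges $1y,1z,2x,2z,3x,3y$. Delete the edges of $xyz$ and put instead a new vertex $w$ joined to $x,y,z$. Call the result $G$ (Figure~\ref{fig:lift}). It is not $4$-connected, since $w$ hangs on $\{x,y,z\}$. If we remove $w$ and make its neighborhood complete, we are back at the octahedron, which is $4$-connected and has the Hamilton cycle $x\,y\,z\,1\,3\,2$. Its edges $xy$ and $yz$ are missing in $G$, but both can be repaired at once: replace $x\,y\,z$ by $x\,w\,z$. This gives a cycle of $G$ of the same length $6$; we lose $y$ and gain $w$. A Hamilton cycle such as $x\,y\,1\,z\,2\,3$ uses only one edge of the triangle $xyz$, and it lifts to the longer cycle $x\,w\,y\,1\,z\,2\,3$. A piece with at most three attachments can be visited only once, but one visit is all that is ever needed. Nothing changes if $w$ is replaced by an arbitrary connected piece with the same three attachments.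

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.0,every node/.style={circle,draw,fill=white,inner sep=1.3pt,font=\scriptsize}]
\begin{scope}
\node (A1) at (90:2) {$1$};
\node (A2) at (210:2) {$2$};
\node (A3) at (330:2) {$3$};
\node (Ax) at (270:0.62) {$x$};
\node (Ay) at (30:0.62) {$y$};
\node (Az) at (150:0.62) {$z$};
\draw (A1)--(A2) (A1)--(Ay) (A2)--(Az) (A3)--(Ax) (A3)--(Ay) (Az)--(Ax);
\draw[line width=1.8pt] (Ax)--(Ay)--(Az)--(A1)--(A3)--(A2)--(Ax);
\end{scope}
\begin{scope}[xshift=5.5cm]
\node (B1) at (90:2) {$1$};
\node (B2) at (210:2) {$2$};
\node (B3) at (330:2) {$3$};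
\node (Bx) at (270:0.62) {$x$};
\node (By) at (30:0.62) {$y$};
\node (Bz) at (150:0.62) {$z$};
\node (Bw) at (0,0) {$w$};
\draw (B1)--(B2) (B1)--(By) (B2)--(Bz) (B3)--(Bx) (B3)--(By) (Bw)--(By);
\draw[line width=1.8pt] (Bx)--(Bw)--(Bz)--(B1)--(B3)--(B2)--(Bx);
\end{scope}
\end{tikzpicture}
\caption{Left: the octahedron with a Hamilton cycle (bold) that uses the edges $xy$ and $yz$. Right: the graph $G$, in which the triangle $xyz$ is replaced by a vertex $w$ joined to $x,y,z$. Replacing $x\,y\,z$ by $x\,w\,z$ turns the Hamilton cycle into a cycle of $G$ of the same length.}
\label{fig:lift}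
\end{figure}

\paragraph{Many pieces of the same size.} Suppose that after removal of all pieces a $4$-connected graph on a small vertex set $U$ remains. Why is that unlikely? Suppose for the moment that half of the vertices of $G$ lie in $j\approx n/(2\sigma)$ pieces, each with exactly $\sigma$ vertices and attached to the rest at its own set of at most three vertices. Make all these attachment sets complete, both in the rest and in the pieces; since at most three edges are added per attachment set, this changes the following count by a factor of at most $8^j$.
\begin{itemize}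
\item The rest is a planar graph on $m\le n$ vertices; it has at most $15m$ cliques with at most three vertices, so there are at most $(15n)^j$ ways to choose where the pieces hang.
\item A piece together with its attachment set is a graph of $\mathcal G$ on $\sigma+r$ vertices in which a given set of $r\le3$ vertices forms a clique. There are $O(\sigma!\,\gamma^\sigma\sigma^{1-\alpha})$ of these, one power of $\sigma$ more than the bound for $\sigma$-vertex graphs of $\mathcal G$ (Lemma~\ref{lem:rooted}).
\end{itemize}
The factorials in the multinomial coefficient for the vertex sets cancel against those in the counts, and the powers of $\gamma$ combine to $\gamma^n$. The pieces being unordered, what is left is $n!\,\gamma^n$ times at most a constant times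
\[
\frac{(C\,n\,\sigma^{1-\alpha})^j}{j!}\le\Bigl(\frac{eCn\sigma^{1-\alpha}}{j}\Bigr)^j\approx\bigl(2eC\,\sigma^{2-\alpha}\bigr)^j .
\]
If the sizes may vary in $[\sigma,2\sigma)$, each piece contributes another factor $\sigma$ and the bound becomes $(C'\sigma^{3-\alpha})^j$. Since $\alpha>3$, this is at most $2^{-j}$ as soon as $\sigma$ exceeds a constant $K$. So pieces larger than $K$ should not contain a fixed proportion of the vertices, while the number of pieces, suitably grouped, is at most $15|U|$ by planarity. Hence $|U|$ should be linear in $n$.

This argument is incomplete in one respect. Dividing by $f_n$ costs a factor $n^\alpha$, so $2^{-j}$ is useful only if $j$ is much larger than $\log n$, and there may be only a few huge pieces. These are dealt with separately: the same computation for a single separation with more than $t$ vertices on each side gives probability $O(n\,t^{2-\alpha})$ (Lemma~\ref{lem:bigsep}), which tends to $0$ for $t=n^{1-\varepsilon}$ with small $\varepsilon$, again because $\alpha>3$.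

\medskip
The proof carries this out. Section~\ref{sec:torso} defines the $4$-connected graph and lifts its Hamilton cycle, Section~\ref{sec:small} counts and proves Theorems~\ref{thm:general} and~\ref{thm:main}, Section~\ref{sec:more} proves Theorem~\ref{thm:more}, and Section~\ref{sec:2conn} treats $2$-connected graphs.

\section{Torsos}\label{sec:torso}

\begin{definition}
Let $U\subseteq V(G)$. The \emph{torso} of $U$ in $G$ is the graph $G^*$ on $U$ obtained from $G[U]$ by adding $K_{N(W)}$ for every component $W$ of $G-U$.
\end{definition}

Note that $N(W)\subseteq U$ for each component $W$ of $G-U$. The next two lemmas say that planarity passes from $G$ to the torso, and that long cycles pass from the torso back to $G$.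

\begin{lemma}\label{lem:planar}
If $G$ is planar and every component $W$ of $G-U$ has $|N(W)|\le3$, then the torso of $U$ is planar.
\end{lemma}

\begin{proof}
Contract each component $W$ of $G-U$ to a vertex $w$. The result is planar, the new vertices are pairwise nonadjacent, and $w$ has neighborhood $N(W)$. In a plane drawing, delete each $w$, and for each pair $x,y\in N(W)$ draw an edge $xy$ that closely follows the path $x\,w\,y$. Since $w$ has degree at most $3$, these at most three arcs can be drawn without crossings in a thin neighborhood of the star at $w$. Different stars meet only in ends. Finally discard parallel edges.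
\end{proof}

\begin{lemma}\label{lem:lift}
Suppose that every component $W$ of $G-U$ has $|N(W)|\le3$. If the torso $G^*$ of $U$ has a cycle of length $\ell\ge4$, then $G$ has a cycle of length at least $\ell$.
\end{lemma}

\begin{proof}
Let $H$ be a cycle of length $\ell\ge4$ in $G^*$. For each edge $xy$ of $H$ not in $G$, choose a component $W(xy)$ of $G-U$ with $x,y\in N(W(xy))$, and say that $xy$ is assigned to it. Edges assigned to $W$ lie inside the set $N(W)$ of at most three vertices. As $H$ is not a triangle, at most two edges are assigned to $W$, and if there are two, they share a vertex and form a path $xyz$ of $H$.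
\begin{itemize}
\item If exactly one edge $xy$ is assigned to $W$, replace it by an $x$--$y$ path with nonempty interior in $W$.
\item If two edges $xy,yz$ are assigned to $W$, replace the path $xyz$ by an $x$--$z$ path with nonempty interior in $W$.
\end{itemize}
Such paths exist since $W$ is connected and their ends lie in $N(W)$. Cut $H$ into consecutive segments, namely the paths $xyz$ whose two edges are assigned to the same component, and all other edges one by one. Each segment has length $1$ or $2$. It is kept or replaced by a path with the same ends that is at least as long, and the new interiors lie in distinct components of $G-U$. If there are at least three segments, the result is a cycle, of length at least $\ell$. Otherwise, as $\ell\ge4$, there are exactly two segments and $\ell=4$. Both then have length $2$, so both were replaced, and the result consists of two internally disjoint paths of length at least $2$ with common ends, again a cycle of length at least $\ell$.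
\end{proof}

The condition $\ell\ge4$ is needed: the torso of the three leaves of $K_{1,3}$ is a triangle, and $K_{1,3}$ has no cycle.

\begin{lemma}\label{lem:closure}
Let $(A,N,B)$ be a good separation of $G$.
\textup{(i)} If $G$ is planar, so are $G_A$ and $G_B$.
\textup{(ii)} If $\operatorname{circ}(G_A)\ge4$, then $\operatorname{circ}(G)\ge\operatorname{circ}(G_A)$, and likewise for $G_B$.
\end{lemma}

\begin{proof}
By symmetry consider $G_A$. Let $Z$ be a component of $G[B]$ with $N(Z)=N$. Then $G_A$ is the torso of $A\cup N$ in the graph $G[A\cup N\cup Z]$. Apply Lemma~\ref{lem:planar} and Lemma~\ref{lem:lift} to this subgraph of $G$.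
\end{proof}

Next we need to translate connectivity of the torso into information about $G$. A connected set $S$ of the torso is turned into a connected set of $G$ by adding all components of $G-U$ that touch $S$.

\begin{lemma}\label{lem:hat}
Let $G^*$ be the torso of $U$, and let $\emptyset\ne S\subseteq U$ with $G^*[S]$ connected. Let $\hat S$ be the union of $S$ and all components $W$ of $G-U$ with $N(W)\cap S\neq\emptyset$. Then $\hat S$ is connected in $G$, and $N_G(\hat S)=N_{G^*}(S)$. If $S'\subseteq U$ is another such set, disjoint from $S$ and with no $G^*$-edge between $S$ and $S'$, then $\hat S\cap\hat S'=\emptyset$.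
\end{lemma}

\begin{proof}
Each edge of $G^*[S]$ is an edge of $G$ or has both ends in some $N(W)$ with $W\subseteq\hat S$. As these sets $W$ are connected and $G^*[S]$ is connected, $S$ lies in one component of $G[\hat S]$. Each component $W\subseteq\hat S$ of $G-U$ is connected and has a neighbor in $S$. So $\hat S$ is connected.

Let $x\in N_G(\hat S)$. If $x\notin U$, then $x$ lies in a component $W'\not\subseteq\hat S$ of $G-U$. Different components are not adjacent, so $x$ has a neighbor in $S$. Then $N(W')\cap S\ne\emptyset$, a contradiction. So $x\in U\setminus S$, and $x$ has a $G$-neighbor in $S$ or lies in some $N(W)$ with $N(W)\cap S\neq\emptyset$. In both cases $x\in N_{G^*}(S)$. Conversely, let $x\in U\setminus S$ have a $G^*$-neighbor $y\in S$. Then $xy\in E(G)$, or $x,y\in N(W)$ for some $W$, and then $W\subseteq\hat S$. In both cases $x\in N_G(\hat S)$.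

If $\hat S\cap\hat S'\ne\emptyset$, then, as $S\cap S'=\emptyset$, some $N(W)$ meets both $S$ and $S'$, and the clique on $N(W)$ contains a $G^*$-edge between them.
\end{proof}

Many components may hang on the same set (in $K_{2,m}$, arbitrarily many hang on two vertices), so the number of components is not bounded in terms of $|U|$. We therefore put them together. For $N\subseteq U$ let $W_N$ be the union of the components of $G-U$ with neighborhood exactly $N$. The nonempty sets $W_N$ are the \emph{groups} of $U$. They partition $V(G)\setminus U$.

\begin{lemma}\label{lem:group}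
Suppose that every component $W$ of $G-U$ has $|N(W)|\le3$ and that the torso $G^*$ of $U$ is $4$-connected. Then for every group $W_N$, $(W_N,N,B)$ with $B=V(G)\setminus(W_N\cup N)$ is a good separation of $G$.
\end{lemma}

\begin{proof}
There are no edges between $W_N$ and $B$, and the components that form $W_N$ are components of $G[W_N]$ with neighborhood $N$. Put $S=U\setminus N$. As $|U|\ge5$ and $|N|\le3$, $S$ is nonempty and $G^*[S]=G^*-N$ is connected. Each $x\in N$ has degree at least $4$ in $G^*$, and $|N\setminus\{x\}|\le2$, so $x$ has a $G^*$-neighbor in $S$. Thus $N_{G^*}(S)=N$. By Lemma~\ref{lem:hat}, $\hat S$ is connected and $N_G(\hat S)=N$. It is disjoint from $W_N$, since $N\cap S=\emptyset$. Hence $\hat S$ is a component of $G[B]$ with neighborhood exactly $N$.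
\end{proof}

Now we find the set $U$. We take $U$ minimal such that all components outside it have at most three neighbors. Minimality should make the torso $4$-connected, because a small separator would allow us to move one of its sides out of $U$. Without a further condition $U=\emptyset$ would qualify. So we also require that no component has more than half of the vertices, which is compatible with moving out the smaller side.

\begin{proposition}\label{prop:torso}
Let $n\ge100$, $1\le t\le n/100$, and let $G$ be a planar graph on $n$ vertices with no good separation having both $|A|>t$ and $|B|>t$. Then there is $U\subseteq V(G)$ such that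
\begin{enumerate}
\item[\textup{(1)}] every component $W$ of $G-U$ has $|N(W)|\le3$;
\item[\textup{(2)}] the torso $G^*$ of $U$ is planar and $4$-connected, in particular $|U|\ge5$;
\item[\textup{(3)}] every group satisfies $|W_N|\le2t$;
\item[\textup{(4)}] $\operatorname{circ}(G)\ge|U|$.
\end{enumerate}
\end{proposition}

\begin{proof}
Put $V=V(G)$. Let $\mathcal U$ be the family of sets $U\subseteq V$ such that every component $W$ of $G-U$ satisfies $|N(W)|\le3$ and $|W|\le n/2$. It contains $V$. Let $U$ be an inclusion-minimal member. Then (1) holds, and $G^*$ is planar by Lemma~\ref{lem:planar}.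

\emph{$G^*$ has no separating set $X$ with $|X|\le3$.} Suppose it has one, and let $S_1,S_2$ be two components of $G^*-X$. By Lemma~\ref{lem:hat}, $\hat S_1$ and $\hat S_2$ are disjoint and connected in $G$, with neighborhoods contained in $X$. One of them, say $\hat S_1$, has at most $n/2$ vertices. Put $U'=U\setminus S_1\subsetneq U$, and note $X\subseteq U'$. The components of $G-U'$ are $\hat S_1$, with at most three neighbors, and the components $W\not\subseteq\hat S_1$ of $G-U$; the latter have $N(W)\cap S_1=\emptyset$, so they remain components, with the same neighborhoods. Thus $U'\in\mathcal U$, contradicting minimality.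

\emph{Every component $W$ of $G-U$ has $|W|\le t$.} Put $N=N(W)$ and $R=V\setminus(W\cup N)$, so $|R|\ge n/2-3$. Each component $Z$ of $G[R]$ has $N(Z)\subseteq N$. Sort these components by $N(Z)$, for which there are at most $8$ possibilities. For some $N'\subseteq N$ the union $R'$ of the components with $N(Z)=N'$ satisfies
\[
|R'|\ge\tfrac18\bigl(\tfrac n2-3\bigr)=\tfrac n{16}-\tfrac38>\tfrac n{100}\ge t .
\]
Put $B=V\setminus(R'\cup N')\supseteq W$. There are no edges between $R'$ and $B$. So the component of $G[B]$ that contains $W$ has its neighborhood in $N'$, and since $N(W)=N\supseteq N'$, the neighborhood is exactly $N'$. Hence $(R',N',B)$ is a good separation. As $|R'|>t$, the hypothesis gives $|B|\le t$, and so $|W|\le t$.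

\emph{Proof of \textup{(3)}.} Suppose $|W_N|>2t$. Add components of $W_N$ one by one until their union $A$ has more than $t$ vertices. As each has size at most $t$, we have $t<|A|\le2t$, so at least one component of $W_N$ is left over. Put $B=V\setminus(A\cup N)$. Then $|B|\ge n-2t-3>t$, and the left-over component is a component of $G[B]$ with neighborhood $N$. So $(A,N,B)$ is a good separation with both sides larger than $t$, a contradiction.

\emph{Proof of \textup{(2)}.} It remains to show $|U|\ge5$. If $|U|\le4$, then $U$ has at most $15$ subsets of size at most $3$, so there are at most $15$ groups, and by (3) $n\le4+15\cdot2t\le4+0.3n$, which is false for $n\ge100$.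

\emph{Proof of \textup{(4)}.} By \eqref{eq:T}, $G^*$ has a Hamilton cycle, of length $|U|\ge5$. Apply Lemma~\ref{lem:lift}.
\end{proof}

\section{A small torso is unlikely}\label{sec:small}

In this section (H) is assumed.

\subsection{Counting graphs with a prescribed clique}

\begin{lemma}\label{lem:cliques}
A planar graph on $m\ge1$ vertices has at most $10m$ cliques of size $r$, for each $r\in\{1,2,3\}$, and at most $15m$ cliques of size at most $3$, the empty one included.
\end{lemma}

\begin{proof}
There are $m$ vertices and at most $3m$ edges. There are at most $10m$ triangles: remove a vertex of degree at most $5$, which destroys at most $\binom52=10$ triangles, and use induction. Finally $1+m+3m+10m\le15m$.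
\end{proof}

The next two lemmas are stated for a subclass $\mathcal H$ of $\mathcal G$. For the proof of Theorem~\ref{thm:general} one takes $\mathcal H=\mathcal G$ and $p\equiv1$; the extra generality is used in Theorem~\ref{thm:more}(b). Thus let $\mathcal H\subseteq\mathcal G$ be isomorphism-closed, with at most $p(m)f_m$ members on $[m]$ for all $m\ge1$, where $0\le p(m)\le1$.

\begin{lemma}\label{lem:rooted}
There is a constant $C_1$, depending only on $\alpha,\gamma,\kappa_2$, such that for all $0\le r\le3$ and $s\ge1$ the number of graphs of $\mathcal H$ on a given set of $s+r$ vertices in which a given $r$-subset is a clique is at most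
\[
C_1\,p(s+r)\,s!\,\gamma^s s^{1-\alpha}.
\]
\end{lemma}

\begin{proof}
Let $m=s+r$ and let $Q$ be the number in question; by isomorphism-closure it does not depend on the chosen sets. For $r=0$, $Q\le p(s)f_s\le p(s)\kappa_2 s^{-\alpha}\gamma^ss!$. Let $r\ge1$. Counting pairs of a graph and an $r$-clique in it in two ways, Lemma~\ref{lem:cliques} gives $\binom mrQ\le10m\,p(m)f_m$. The quotient $10m/\binom mr$ equals $10$, $20/(s+1)$, $60/((s+1)(s+2))$ for $r=1,2,3$, so $Q\le60\,s^{-(r-1)}p(m)f_m$. Since $s+r\le4s$,
\[
f_{s+r}\le\kappa_2(s+r)^{-\alpha}\gamma^{s+r}(s+r)!\le\kappa_2s^{-\alpha}\max(1,\gamma)^3\gamma^s\,s!\,(4s)^r .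
\]
Multiplying gives the claim, with $s^{-(r-1)}s^{r}s^{-\alpha}=s^{1-\alpha}$.
\end{proof}

\begin{lemma}\label{lem:bigsep}
There is a constant $C_2$, depending only on $\alpha,\gamma,\kappa_1,\kappa_2$, such that for $n\in I$, $n\ge4$ and real $t\ge1$, the probability that a random graph $G$ of $\mathcal G$ on $[n]$ has a good separation with $|A|,|B|>t$ and $G_A,G_B\in\mathcal H$ is at most
\[
C_2\,n\,t^{2-\alpha}M_n,\qquad M_n=\max\{p(s')p(b'):\ 1\le s',b'<n,\ s'+b'\ge n\}.
\]
\end{lemma}

\begin{proof}
By symmetry we may assume $s=|A|\le|B|=b$. With $r=|N|\le 3$ we have $s+b+r=n$, so $b\ge(n-3)/2\ge n/8$. Given $(A,N,B)$, the graph $G$ is determined by $G_A$ and $G_B$, in which $N$ is a clique, and by $G[N]$, for which there are at most $8$ choices. Put $s'=s+r=n-b$ and $b'=b+r=n-s$. Then $1\le s',b'<n$ and $s'+b'=n+r\ge n$, so $p(s')p(b')\le M_n$. By Lemma~\ref{lem:rooted} the number of graphs is at most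
\[
\sum_{r\le3}\ \sum_{s>t}\frac{n!}{s!\,r!\,b!}\cdot8\cdot C_1^2\,p(s')p(b')\,s!\,b!\,\gamma^{s+b}s^{1-\alpha}b^{1-\alpha}
\le C\,n!\,\gamma^n\,n^{1-\alpha}M_n\sum_{s>t}s^{1-\alpha},
\]
where we used $\gamma^{s+b}=\gamma^{n-r}\le\max(1,1/\gamma)^3\gamma^n$ and $b^{1-\alpha}\le(n/8)^{1-\alpha}$. Comparing with an integral, $\sum_{s>t}s^{1-\alpha}\le t^{1-\alpha}+t^{2-\alpha}/(\alpha-2)\le2t^{2-\alpha}$. Divide by $f_n\ge\kappa_1n^{-\alpha}\gamma^nn!$.
\end{proof}

\subsection{Taking out groups}

For a count as in Section~\ref{sec:idea}, both the pieces and the rest must belong to $\mathcal G$, although (H) only speaks about a single separation. We therefore remove the groups one at a time.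

\begin{lemma}\label{lem:takeout}
Let $G\in\mathcal G$, and let $U\subseteq V(G)$ be such that every component $W$ of $G-U$ has $|N(W)|\le3$ and the torso of $U$ is $4$-connected. Let $W_1,\dots,W_j$ be distinct groups, with neighborhoods $N_1,\dots,N_j$. Then the graphs
\[
H_l=G[W_l\cup N_l]+K_{N_l}\quad(1\le l\le j),\qquad
G'=G-\bigcup_lW_l+\bigcup_lK_{N_l}
\]
belong to $\mathcal G$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:group}, $(W_l,N_l,\cdot)$ is a good separation of $G$, and $H_l$ is the corresponding graph $G_A$. So $H_l\in\mathcal G$.

Put $G_0=G$ and $G_l=G_{l-1}-W_l+K_{N_l}$, so that $G_j=G'$. All added edges lie inside $U$. Hence the components of $G_l-U$ are those of $G-U$ outside $W_1\cup\dots\cup W_l$, with unchanged neighborhoods. The torso of $U$ in $G_l$ is the same as in $G$: the cliques $K_{N_1},\dots,K_{N_l}$ are already present in $G_l[U]$, and the remaining components contribute theirs as before. So Lemma~\ref{lem:group} applies to $U$ in $G_l$. For $l<j$ it shows that $(W_{l+1},N_{l+1},B)$ with $B=V(G_l)\setminus(W_{l+1}\cup N_{l+1})$ is a good separation of $G_l$, and $(G_l)_B=G_{l+1}$. By induction all $G_l$ belong to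 $\mathcal G$.
\end{proof}

\subsection{The choice of constants}

Choose $\varepsilon\in(0,1)$ with $(1-\varepsilon)(\alpha-2)>1$, which is possible as $\alpha>3$. For all planar graphs ($\alpha=\frac72$) we take $\varepsilon=\frac14$. Put
\[
t=n^{1-\varepsilon},\qquad \eta=\min(\varepsilon,\alpha-3,1),\qquad a=\tfrac14(1-2^{-\eta}),\qquad C_3=120\,C_1,
\]
where $C_1$ is the constant of Lemma~\ref{lem:rooted}. Fix a power of two $K=2^{i_0}\ge1$ with
\begin{equation}\label{eq:K}
\frac{2eC_3}{a}K^{3-\alpha}\le\frac12,
\end{equation}
which again exists because $\alpha>3$. Finally put $c=1/(60K)$.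

The roles are these. Groups with more than $2t$ vertices will be excluded by Proposition~\ref{prop:torso}. If $|U|<cn$, then groups with fewer than $K$ vertices contain only a quarter of all vertices. The sizes in between are cut into dyadic classes, and class $[\sigma,2\sigma)$ is allowed a share $a(K/\sigma)^\eta$ of the vertices. These shares have sum $\frac14$. They decrease so slowly that the factor $(\sigma/K)^{\eta}$ lost in the count is compensated by $\sigma^{3-\alpha}$ (this needs $\eta\le\alpha-3$), and that a class exceeding its share consists of more than any power of $\log n$ groups, even for $\sigma$ close to $2t$ (this needs $\eta\le\varepsilon$).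

\begin{lemma}\label{lem:tau}
For $n\in I$ let $\tau(n)$ be the probability that a random graph of $\mathcal G$ on $[n]$ has no good separation with $|A|,|B|>t$ and has $\operatorname{circ}<cn$. Then $\tau(n)=O(n^{-D})$ for every $D$.
\end{lemma}

\begin{proof}
Let $n$ be so large that $n\ge100$ and $t\le n/100$. For each graph $G$ that contributes to $\tau(n)$, fix a set $U$ as in Proposition~\ref{prop:torso}. Then $|U|\le\operatorname{circ}(G)<cn\le n/2$.

\emph{Some dyadic class has a large share.} Distinct groups have distinct neighborhoods, and these are cliques of size at most $3$ in the planar graph $G^*$. By Lemma~\ref{lem:cliques} there are at most $15|U|$ groups. So the groups of size less than $K$ contain at most $15Kcn=n/4$ vertices. All groups together contain $n-|U|\ge n/2$ vertices. Hence groups of size at least $K$ contain at least $n/4$ vertices.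

For $i\ge i_0$ put $\sigma=2^i$, and let class $i$ consist of the groups with size in $[\sigma,2\sigma)$. By Proposition~\ref{prop:torso}(3) only classes with $\sigma\le2t$ can be nonempty. Put $\delta_i=a(K/\sigma)^\eta=a2^{-\eta(i-i_0)}$; then $\sum_{i\ge i_0}\delta_i=a/(1-2^{-\eta})=\frac14$. So some nonempty class $i$ contains at least $\delta_in$ vertices, and therefore at least
\[
j_i=\frac{\delta_in}{2\sigma}
\]
groups.

\emph{Counting.} Fix $i\ge i_0$ with $\sigma\le2t$, and fix an integer $j$ with $j_i\le j\le n$ and $j\ge1$. Among the graphs $G$ that contribute to $\tau(n)$, we bound the number of those for which class $i$ consists of exactly $j$ groups. List these groups in any order as $W_1,\dots,W_j$, with $|W_l|=s_l$ and neighborhoods $N_l$. Let $V_0=[n]\setminus\bigcup W_l\supseteq U$ and $m=|V_0|\ge1$. Let $H_l$ and $G'$ be the graphs from Lemma~\ref{lem:takeout}. They belong to $\mathcal G$, $G'$ has vertex set $V_0$ and contains every $N_l$ as a clique, and $N_l$ is a clique of $H_l$.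

The graph $G$ is determined by the sets $W_l$, the graph $G'$, the cliques $N_l$ of $G'$, the graphs $H_l$, and the graphs $G[N_l]$. Indeed, inside $V_0$ only edges within the sets $N_l$ may differ between $G$ and $G'$, and all edges of $G$ at vertices of $W_l$ are edges of $H_l$. There are at most $f_m$ choices for $G'$, at most $15m$ for each $N_l$ (Lemma~\ref{lem:cliques}), at most $8$ for each $G[N_l]$, and at most $C_1s_l!\,\gamma^{s_l}s_l^{1-\alpha}$ for each $H_l$ (Lemma~\ref{lem:rooted} with $\mathcal H=\mathcal G$, $p\equiv1$). Each graph $G$ arises from $j!$ orderings. So the number of graphs is at most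
\[
\frac1{j!}\sum_{s_1,\dots,s_j\in[\sigma,2\sigma)}\frac{n!}{m!\prod_l s_l!}\;f_m\,(15m)^j\,8^j\prod_{l=1}^jC_1s_l!\,\gamma^{s_l}s_l^{1-\alpha},
\]
where $m=n-\sum s_l$ and terms with $m<1$ are omitted. Insert $f_m\le\kappa_2m^{-\alpha}\gamma^mm!\le\kappa_2\gamma^mm!$ and $m\le n$. All factorials except $n!$ and $j!$ cancel, and $\gamma^m\prod\gamma^{s_l}=\gamma^n$. Each $s_l$ takes $\sigma$ values, and $s_l^{1-\alpha}\le\sigma^{1-\alpha}$. So the number is at most
\[
\kappa_2\,n!\,\gamma^n\,\frac{(C_3n\sigma^{2-\alpha})^j}{j!} .
\]
Since $j!\ge(j/e)^j$ and $j\ge j_i$, the last fraction is at most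
\[
\Bigl(\frac{eC_3n\sigma^{2-\alpha}}{j_i}\Bigr)^j=\Bigl(\frac{2eC_3}{a}\,\sigma^{3-\alpha}(\sigma/K)^{\eta}\Bigr)^j=\Bigl(\frac{2eC_3}{a}\,K^{3-\alpha}(\sigma/K)^{3-\alpha+\eta}\Bigr)^j\le2^{-j}
\]
by \eqref{eq:K}, since $\sigma\ge K$ and $\eta\le\alpha-3$.

\emph{Conclusion.} Sum over the integers $j\ge j_i$ and divide by $f_n\ge\kappa_1n^{-\alpha}\gamma^nn!$. The probability belonging to class $i$ is at most $(2\kappa_2/\kappa_1)n^\alpha2^{-j_i}$. As $\sigma\le2t$, $K\ge1$, $\eta\le1$ and $\eta\le\varepsilon$,
\[
j_i=\frac{a\,n\,K^\eta}{2\sigma^{1+\eta}}\ge\frac{a\,n}{2(2t)^{1+\eta}}\ge\frac a8\,n^{1-(1-\varepsilon)(1+\eta)}\ge\frac a8\,n^{\varepsilon^2}.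
\]
Only $O(\log n)$ classes occur. So $\tau(n)=O\bigl(n^\alpha\log n\cdot2^{-\frac a8n^{\varepsilon^2}}\bigr)$.
\end{proof}

\subsection{Proof of Theorems \ref{thm:general} and \ref{thm:main}}

Let $n\in I$, $n\ge4$. A graph with $\operatorname{circ}<cn$ has a good separation with both sides larger than $t$, or it contributes to $\tau(n)$. By Lemma~\ref{lem:bigsep} (with $\mathcal H=\mathcal G$, $p\equiv1$) and Lemma~\ref{lem:tau},
\[
\Pr(\operatorname{circ}<cn)\le C_2\,n\,t^{2-\alpha}+\tau(n)=C_2\,n^{1-(1-\varepsilon)(\alpha-2)}+\tau(n)\to0
\]
by the choice of $\varepsilon$. This proves Theorem~\ref{thm:general}. For all planar graphs, $\alpha=\frac72$ and $\varepsilon=\frac14$, so that $t=n^{3/4}$, and the bound reads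
\[
\Pr(\operatorname{circ}(G_n)<cn)\le C_2n^{-1/8}+\tau(n)\to0 .
\]
This is Theorem~\ref{thm:main}. \qed

\section{Proof of Theorem~\ref{thm:more}}\label{sec:more}

Now $\mathcal G$ is the class of all planar graphs, with $\alpha=\frac72$, $I=\{1,2,\dots\}$, $t=n^{3/4}$, $f_n=g_n$, and with $c$ as in the preceding section.

\subsection{Part (a): many vertices of degree at most one}

Vertices of degree at most $1$ lie on no cycle. We show that there are a.s.\ linearly many of them, by the observation that a graph with few such vertices can be extended in too many ways.

Let $n$ be large and $k=\lfloor n/(8\gamma)\rfloor\ge1$. Let $b_n$ be the number of planar graphs on $[n]$ with at most $k$ vertices of degree at most $1$. Take such a graph, relabel it onto an $n$-subset of $[n+k]$ in the order-preserving way, and join each of the remaining $k$ vertices to one vertex of the $n$-subset. There are $b_n\binom{n+k}kn^k$ such constructions, each yielding a planar graph on $[n+k]$. The resulting graph has at most $2k$ vertices of degree at most $1$, since adding edges does not lower the degree of an old vertex. The construction is determined by the resulting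 graph and the set of the $k$ new vertices, all of which have degree $1$. So each graph arises at most $\binom{2k}k\le4^k$ times. Hence
\[
b_n\le g_{n+k}\,\frac{4^k\,n!\,k!}{(n+k)!\,n^k}\le\kappa_2\gamma^{n+k}\,n!\,\frac{4^kk!}{n^k}\le\kappa_2\gamma^nn!\Bigl(\frac{4\gamma k}n\Bigr)^k\le\kappa_2\gamma^nn!\,2^{-k},
\]
and $b_n/g_n=O(n^{7/2}2^{-k})\to0$. So a.s.\ more than $k$ vertices lie on no cycle, and $\operatorname{circ}(G_n)\le n-k\le(1-\delta)n$ with $\delta=1/(9\gamma)$, for large $n$. \qed

\subsection{Part (b): many separations are needed}

By Lemma~\ref{lem:tau}, up to a negligible probability, a graph without a cycle of length at least $cn$ has a good separation with two large sides, which costs a factor $n^{-1/8}$. If the cycles are much shorter still, then a side whose circumference is too small for its size must be separated again, and so on. We turn this into a recursion.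

For an integer $\ell\ge4$ let $p_\ell(m)=\Pr(\operatorname{circ}(G_m)<\ell)$, and let $\mathcal H_\ell$ be the class of planar graphs with $\operatorname{circ}<\ell$. It is isomorphism-closed, with $p_\ell(m)g_m$ members on $[m]$. If $\operatorname{circ}(G)<\ell$ and $(A,N,B)$ is a good separation of $G$, then $G_A,G_B\in\mathcal H_\ell$ by Lemma~\ref{lem:closure}; this is where $\ell\ge4$ is used. So Lemma~\ref{lem:bigsep} with $\mathcal H=\mathcal H_\ell$, $p=p_\ell$, $t=n^{3/4}$, together with the definition of $\tau$, gives for $n\ge4$ and $4\le\ell\le cn$
\begin{equation}\label{eq:rec}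
p_\ell(n)\le\tau(n)+C_2n^{-1/8}\max\{p_\ell(s')p_\ell(b'):\ 1\le s',b'<n,\ s'+b'\ge n\}.
\end{equation}

Let $u=\ell/c$ and $e(m)=\max(0,m/u-1)$.

\medskip\noindent\emph{Claim.} For every fixed $\rho\ge1$ there is $u_0(\rho)\ge1$ such that, for every integer $\ell\ge4$ with $u=\ell/c\ge u_0(\rho)$, we have $p_\ell(m)\le2u^{-e(m)/16}$ for all integers $1\le m\le\rho u$.

\medskip
We use induction on $m$. For $m<u$ the bound is trivial, as $e(m)=0$. Let $u\le m\le\rho u$. Then $\ell=cu\le cm$, so \eqref{eq:rec} applies with $n=m$ (and $m\ge\ell/c\ge4$). If $s'+b'\ge m$, then
\[
e(s')+e(b')\ge\frac{s'+b'}u-2\ge\frac mu-2=e(m)-1 .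
\]
By induction and $m\ge u$,
\[
p_\ell(m)\le\tau(m)+4C_2\,u^{-1/8}\,u^{1/16}\,u^{-e(m)/16}.
\]
If $u_0(\rho)$ is chosen large enough, then $4C_2u^{-1/16}\le1$ and $\tau(m)\le u^{-\rho/16}$ for all $u\ge u_0(\rho)$ and $m\ge u$, the latter because $\tau$ decays faster than any power (Lemma~\ref{lem:tau}). As $e(m)\le\rho$, we get $p_\ell(m)\le u^{-\rho/16}+u^{-e(m)/16}\le2u^{-e(m)/16}$. This proves the claim.

\medskip
Now let $0<x\le c/2$ be fixed, $\ell=\lceil xn\rceil$ and $\rho=c/x\ge2$. For large $n$ we have $\ell\ge4$ and $u\ge u_0(\rho)$. Since $u=\lceil xn\rceil/c$, we have $n\le\rho u$ and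
\[
\frac nu=\frac{cn}{\lceil xn\rceil}\ge\frac{cn}{xn+1}\ge\frac cx-O_x(1/n),\qquad u=\Theta_x(n).
\]
As $\operatorname{circ}$ is an integer, $\operatorname{circ}(G_n)<xn$ means $\operatorname{circ}(G_n)<\ell$. The claim with $m=n$ gives
\[
\Pr(\operatorname{circ}(G_n)<xn)=p_\ell(n)\le2u^{-(n/u-1)/16}=O_x\bigl(n^{-(c/x-1)/16}\bigr)=O_x\bigl(n^{-c/(32x)}\bigr),
\]
where $u^{O_x(1/n)}=O_x(1)$ was used, and $c/x-1\ge c/(2x)$ because $c/x\ge2$. \qed

\subsection{Part (c): many components}

Let $k=\lfloor1/x\rfloor+1>1/x$. For large $n$ write $n=n_1+\dots+n_k$ with $n_i\in\{\lfloor n/k\rfloor,\lceil n/k\rceil\}$; then all $n_i<xn$. Choose an ordered partition of $[n]$ into sets of sizes $n_1,\dots,n_k$ and a connected planar graph on each of them. Every graph arises at most $k!$ times, so by the formula of \cite{GN} for the number $q_n$ of connected planar graphs we obtain at least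
\[
\frac1{k!}\,\frac{n!}{\prod n_i!}\prod_{i=1}^kq_{n_i}\ \ge\ \beta_k\,n!\,\gamma^n\prod_{i=1}^kn_i^{-7/2}\ \ge\ \beta_k\,n!\,\gamma^n\,n^{-7k/2}
\]
planar graphs, with some $\beta_k>0$. All their components have fewer than $xn$ vertices, so $\operatorname{circ}<xn$. Dividing by $g_n\le\kappa_2n^{-7/2}\gamma^nn!$ gives probability at least $\kappa_xn^{-7(k-1)/2}$ with $\kappa_x=\beta_k/\kappa_2$, and $k-1=\lfloor1/x\rfloor$. \qed

\section{Two-connected planar graphs}\label{sec:2conn}

Let $\mathcal G$ be the class of $2$-connected planar graphs on at least three vertices, that is, of connected planar graphs on at least three vertices without a cut vertex. Bender, Gao and Wormald \cite{BGW} proved that the number of these on $[n]$ is $\sim b\,n^{-7/2}\gamma_2^{\,n}n!$ with $b,\gamma_2>0$. So the counting part of (H) holds with $\alpha=\frac72$ and $I=\{3,4,\dots\}$, since there is at least one such graph for each $n\ge3$ (a cycle).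

For closure, let $(A,N,B)$ be a good separation of $G\in\mathcal G$. Since $G$ is $2$-connected and $A,B\ne\emptyset$, we have $|N|\ge2$, so $G_A$ has at least three vertices. It is planar by Lemma~\ref{lem:closure}. Suppose that $G_A-X$ is disconnected for some $X\subseteq V(G_A)$ with $|X|\le1$. The nonempty clique $N\setminus X$ lies in one component of $G_A-X$, so some other component $D$ satisfies $D\subseteq A$. The edges of $G$ at vertices of $A$ are exactly the edges of $G_A$ at these vertices. Hence $N_G(D)\subseteq X$. As $V(G)\setminus(D\cup X)$ contains $B\ne\emptyset$, the graph $G-X$ is disconnected, contradicting $2$-connectivity. So $G_A\in\mathcal G$, and by symmetry $G_B\in\mathcal G$.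

By Theorem~\ref{thm:general}, a random $2$-connected planar graph also a.s.\ has a cycle of linear length.

\begin{thebibliography}{9}

\bibitem{BGW}
Bender, Gao and Wormald,
Electron. J. Combin. 9 (2002).

\bibitem{GN}
Gim\'enez and Noy,
\emph{Asymptotic enumeration and limit laws of planar graphs},
J. AMS 22 (2009).

\bibitem{RPG}
\emph{Random Planar Graphs And Beyond},
\url{https://mat-web.upc.edu/people/sebastia.xambo/arbolmat/Noy/2014-Noy-ICM.pdf}.

\bibitem{Tutte}
Tutte,
\emph{A theorem on planar graphs},
Trans. AMS 82 (1956).

\end{thebibliography}

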